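\title{A Proof of the Gap Entropy Conjecture for Best-Arm Identification}

\begin{abstract}
In best-arm identification one samples $n$ unknown reward distributions on $[0,1]$ adaptively and must name the one with the largest mean, with error probability at most $\delta$. Let $H$ be the sum of the inverse squared gaps to the best mean, and let $\operatorname{Ent}$ be the entropy of the way this sum is spread over the dyadic scales of the gaps. We prove the gap entropy conjecture. On a randomly permuted Bernoulli instance with means in $[1/4,3/4]$, every $\delta$-correct algorithm needs at least $\frac1{525}H(\ln\delta^{-1}+\operatorname{Ent})$ samples in expectation, and one algorithm achieves $O\big(H(\ln\delta^{-1}+\operatorname{Ent})+\Delta_{\min}^{-2}\ln\ln\Delta_{\min}^{-1}\big)$ on every instance, where $\Delta_{\min}$ is the smallest gap. We also show that the additive term is unavoidable at almost every scale of $\Delta_{\min}$.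
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Best-arm identification}

An \emph{instance} $I$ consists of $n\ge2$ arms. Arm $u$ has a reward distribution supported on $[0,1]$ with mean $\theta_u$, and the largest mean $\theta^*$ is attained by exactly one arm $b$, the \emph{best arm}. Each pull of an arm returns an independent sample from its distribution. An algorithm is given $\delta\in(0,1)$ but does not know the distributions. In each round it looks at the rewards seen so far and at its own random bits, and either pulls an arm or stops and outputs an arm. It is \emph{$\delta$-correct} if on every instance it outputs the best arm with probability at least $1-\delta$. Its \emph{sample complexity} on $I$ is the expected number of pulls on $I$.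

The \emph{gap} of arm $u$ is $\Delta_u=\theta^*-\theta_u$, and $\Delta_{\min}=\min_{u\ne b}\Delta_u>0$. Put
\[
H=H(I)=\sum_{u\ne b}\Delta_u^{-2}.
\]
The non-best arms have gaps in $(0,1]$ and are partitioned into the \emph{groups}
\[
G_i=\{u\ne b:\ 2^{-i}<\Delta_u\le 2^{-i+1}\},\qquad i\ge1 .
\]
With $H_i=\sum_{u\in G_i}\Delta_u^{-2}$ and $p_i=H_i/H$, the \emph{gap entropy} of $I$ is
\[
\operatorname{Ent}(I)=\sum_{i:\,G_i\ne\emptyset}p_i\ln\frac1{p_i}.
\]
Logarithms are natural unless written $\log_2$; another base in $\operatorname{Ent}$ changes only constants. Throughout, $n_i=|G_i|$, $k$ is the largest index of a non-empty group, and $s_u$ is the \emph{scale} of $u$, the index with $u\in G_{s_u}$. We set $s_b=\infty$.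

\subsection{Why an entropy appears}\label{sec:why}

The mean of $N$ samples of an arm exceeds its true mean by $\Delta/2$ with probability at most $e^{-N\Delta^2/2}$ (Hoeffding's inequality). So about $\Delta_u^{-2}\ln\beta^{-1}$ pulls separate $u$ from $b$ with error probability $\beta$, and the first guess for the sample complexity is $H\ln\delta^{-1}$.

An algorithm does not know the gaps, however. The natural remedy is elimination by scales: for $i=1,2,\dots$, pull every remaining arm about $4^i\ln\delta_i^{-1}$ times and discard those that look worse than the leader by about $2^{-i}$. The arms of $G_i$ leave near scale $i$, so the total work is about $\sum_iH_i\ln\delta_i^{-1}$. The best arm is at risk at every scale, so one wants $\sum_i\delta_i\le\delta$. Writing $\delta_i=\delta q_i$,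
\[
\sum_iH_i\ln\frac1{\delta_i}=H\ln\frac1\delta+H\sum_ip_i\ln\frac1{q_i}\ \ge\ H\Big(\ln\frac1\delta+\operatorname{Ent}(I)\Big),
\]
by Gibbs' inequality, with equality for $q_i=p_i$. Thus $H(\ln\delta^{-1}+\operatorname{Ent})$ is the cost of the best division of the error budget among the scales. Two questions arise: can a cleverer algorithm avoid this division altogether, and can the best division be found without knowing the $p_i$?

\begin{example}\label{ex:instances}
(i) If all non-best arms have the same gap, in particular if $n=2$, then $\operatorname{Ent}=0$.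

(ii) If there is one arm of gap $2^{-i+1}$ for each $i\le k$, then $p_{k-l}\le4^{-l}$, and the inequality $p\ln\frac1p=2\sqrt p\cdot\sqrt p\ln\frac1{\sqrt p}\le\frac2e\sqrt p$ gives $\operatorname{Ent}\le\frac2e\sum_l2^{-l}\le2$. Many scales alone do not produce entropy.

(iii) If there are $4^{m-i}$ arms of gap $2^{-i+1}$ for each $i=2,\dots,m$, then $H_i=4^{m-1}$ for each such $i$ and $\operatorname{Ent}=\ln(m-1)$. Entropy arises when the coarse groups are large enough to weigh as much as the fine ones.

In general there are at most $k$ groups and $2^{k-1}\le\Delta_{\min}^{-1}$, so $\operatorname{Ent}\le\ln(1+\log_2\Delta_{\min}^{-1})$.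
\end{example}

\subsection{Results}

The gap entropy conjecture \cite{PE} answers the two questions. It asserts (a) that $H(\ln\delta^{-1}+\operatorname{Ent})$ is an instance-wise lower bound, in the sense of the first sentence of Theorem~\ref{thm:A} with some universal constant in place of $\frac1{525}$, and (b) the upper bound of Theorem~\ref{thm:B}. We prove both parts.

\begin{theorem}[Lower bound]\label{thm:A}
Let $\delta\in(0,0.01)$ and let $I$ be an instance with Bernoulli arms whose means lie in $[\frac14,\frac34]$; then every $\delta$-correct algorithm, run on the instance obtained from $I$ by a uniformly random permutation of its arms, makes in expectation at least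
\[
\tfrac1{525}\,H(I)\big(\ln\delta^{-1}+\operatorname{Ent}(I)\big)
\]
pulls. Correctness is needed only in the following form: for each non-best arm $v$ and all small $\varepsilon>0$, the algorithm outputs the best arm with probability at least $1-\delta$, averaged over the permutation, on the two instances obtained from $I$ by moving the mean of $v$ to $\theta^*\pm\varepsilon$.
\end{theorem}

\begin{theorem}[Upper bound]\label{thm:B}
There is an algorithm that is $\delta$-correct for every $\delta\in(0,0.01)$ and whose sample complexity on every instance $I$ is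
\[
O\Big(H(I)\big(\ln\delta^{-1}+\operatorname{Ent}(I)\big)+\Delta_{\min}^{-2}\ln\ln\max(\Delta_{\min}^{-1},e)\Big),
\]
with a universal constant in $O(\cdot)$.
\end{theorem}

The two bounds differ by the last term. The following supplement, not needed for the conjecture, shows that this term cannot be dropped. As in Theorem~\ref{thm:A}, the arms are presented in uniformly random order, and $T_X$ is the number of pulls of arm $X$.

\begin{theorem}[The additive term]\label{thm:C}
Fix $n-1$ Bernoulli arms with means in $[\frac14,\frac34]$ and unique best mean $\theta^*$, and fix $j_0\ge1$ with $\theta^*-2^{-j_0}\ge\frac14$. For $j\ge j_0$ let $I_j$ consist of these arms and one Bernoulli arm $X$ of mean $\theta^*-2^{-j}$. Let $\delta<0.01$, take any $\delta$-correct algorithm, and write $E_{I_j}[T_X]=\alpha_j4^j$. Then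
\[
\sum_{j\ge j_0}e^{-156\alpha_j}\le1 .
\]
Hence for each $m\ge2$, all but at most $\sqrt m$ of the scales $j\in[j_0,m]$ satisfy $E_{I_j}[T_X]\ge\frac1{312}4^j\ln m\ge\frac1{312}\Delta^{-2}\ln\ln\max(\Delta^{-1},e)$, where $\Delta=2^{-j}$.
\end{theorem}

For $n=2$ we have $H(I_j)=4^j$ and $\operatorname{Ent}(I_j)=0$, so Theorem~\ref{thm:A} gives order $4^j\ln\delta^{-1}$ only, while at most scales $j\le m$ order $4^j\ln m$ pulls are needed.

Section~\ref{sec:lower} proves Theorems~\ref{thm:A} and~\ref{thm:C}. Both rest on a statement about one coin (Lemma~\ref{lem:coin}): a test that rarely stops on a coin of bias $\theta^*$ cannot stop quickly on the biases $\theta^*-d$ for many scales $d$ at once. Theorem~\ref{thm:C} is a direct application; for Theorem~\ref{thm:A} the coin is hidden inside a large group. Section~\ref{sec:alg} describes the algorithm of Theorem~\ref{thm:B}, Section~\ref{sec:correct} bounds its error probability and Section~\ref{sec:cost} its sample complexity.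

\subsection{Standard tools}

For $p,q\in[0,1]$ let $\operatorname{kl}(p,q)=p\ln\frac pq+(1-p)\ln\frac{1-p}{1-q}$ be the relative entropy of Bernoulli laws, and let $\operatorname{KL}(P\|Q)=E_P[\ln\frac{dP}{dQ}]$. We use the following facts.
\begin{itemize}
\item The identity $\frac{p^2}q+\frac{(1-p)^2}{1-q}=1+\frac{(p-q)^2}{q(1-q)}$ and the bound $\ln x\le x-1$ give
\begin{equation}\label{eq:kl}
\operatorname{kl}(p,q)\le\frac{(p-q)^2}{q(1-q)}\le\frac{16}3(p-q)^2\qquad\text{for }q\in[\tfrac14,\tfrac34].
\end{equation}
\item \emph{Data processing and Pinsker's inequality:} for every event $\mathcal E$, $\operatorname{KL}(P\|Q)\ge\operatorname{kl}(P(\mathcal E),Q(\mathcal E))\ge2(P(\mathcal E)-Q(\mathcal E))^2$.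
\item \emph{Hoeffding's lemma:} a centered variable $Y$ with values in an interval of length $1$ has $E[e^{\lambda Y}]\le e^{\lambda^2/8}$. \emph{Hoeffding's inequality:} the mean of $N$ independent samples in $[0,1]$ deviates from its expectation by at least $\gamma$ in a given direction with probability at most $e^{-2N\gamma^2}$.
\item \emph{Ville's inequality:} a nonnegative supermartingale started at $1$ ever exceeds $c$ with probability at most $1/c$.
\end{itemize}

\section{The lower bounds}\label{sec:lower}

In this section arms are Bernoulli and $\delta<0.01$. The restriction of the means to $[\frac14,\frac34]$ enters through \eqref{eq:kl} and two bounds of the same kind; some restriction is needed for such a comparison, since $\operatorname{kl}(1-\Delta,1)=\infty$.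

\subsection{Tapes, and instances with a tie}

It is convenient to draw all randomness in advance. Let $I$ be a list of means $\theta_u$ indexed by \emph{identities} $u$ (ties at the top are allowed here). Under the law $P_I$ we draw independently a uniform bijection $\pi$ from identities to positions, the internal randomness $\zeta$ of the algorithm, and for each $u$ a \emph{tape} $y_{u,1},y_{u,2},\dots$ of independent Bernoulli$(\theta_u)$ variables. The algorithm sees positions only; the $l$-th pull of position $\pi(u)$ returns $y_{u,l}$. This produces the same law of observations as fresh sampling. Outputs are translated back into identities, $T_u$ is the number of pulls of $u$, $T=\sum_uT_u$, and ``stop'' is the event of termination. We use repeatedly that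
\begin{quote}
$(\star)$ the run, up to the moment at which $u$ is pulled for the $(l+1)$-th time (the whole run if there is no such moment), is a function of $\pi$, $\zeta$, the other tapes, and $y_{u,1},\dots,y_{u,l}$.
\end{quote}
Let $I[v\to x]$ denote $I$ with the mean of $v$ changed to $x$.

\begin{lemma}\label{lem:change}
Let $I'=I[u\to x]$ with $\theta_u,x\in(0,1)$, and let $\mathcal E$ be an event determined by $\pi$, $\zeta$ and the first $N$ rounds. Then $E_I[T_u]\operatorname{kl}(\theta_u,x)\ge\operatorname{kl}(P_I(\mathcal E),P_{I'}(\mathcal E))$.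
\end{lemma}

\begin{proof}
On the history of the first $N$ rounds, $\ln(dP_I/dP_{I'})$ is a sum over the rounds in which $u$ is pulled. Whether $u$ is pulled in a round is determined by the past, and the term of such a round has conditional mean $\operatorname{kl}(\theta_u,x)$ under $P_I$. So the relative entropy is at most $E_I[T_u]\operatorname{kl}(\theta_u,x)$; apply data processing.
\end{proof}

The reference point for all comparisons is a list in which two arms tie for the top. It is not an instance, so nothing is promised about it directly, but it is a limit of instances with different answers. This forces the algorithm to run forever on it with high probability. The next lemma is the only place where the proof of Theorem~\ref{thm:A} uses correctness.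

\begin{lemma}\label{lem:tie}
Let $I$ be an instance with means in $[\frac14,\frac34]$, $v\ne b$, and $I^v=I[v\to\theta^*]$. Under the correctness assumption of Theorem~\ref{thm:A}, $P_{I^v}(\text{stop, output}\ne v)\le\delta$ and $P_{I^v}(\text{stop, output}\ne b)\le\delta$. Hence $P_{I^v}(\text{stop})\le2\delta\le0.02$.
\end{lemma}

\begin{proof}
Fix $N$. The event \{stop within $N$ pulls, output $\ne v$\} depends on the tape of $v$ only through its first $N$ entries, so its probability under $I[v\to x]$ is a polynomial in $x$. At $x=\theta^*+\varepsilon$ the arm $v$ is the unique best arm, so the polynomial is at most $\delta$ there for all small $\varepsilon>0$, and hence at $x=\theta^*$. At $x=\theta^*-\varepsilon$ the arm $b$ is the unique best arm, and the same argument applies to \{stop within $N$ pulls, output $\neq b$\}. Let $N\to\infty$. Every output differs from $v$ or from $b$.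
\end{proof}

Now let $I$ be as in Theorem~\ref{thm:A}. We may assume $E_I[T]<\infty$, so $P_I(\text{stop})=1$. We measure the effort spent on $u\ne b$ in its natural unit:
\[
\alpha_u=E_I[T_u]\,\Delta_u^2 .
\]

\begin{lemma}\label{lem:basic}
For every $u\ne b$, $\alpha_u\ge0.15\ln\frac1\delta$ and $\alpha_u\ge0.73$. Consequently
\begin{equation}\label{eq:basic}
E_I[T]\ge0.15\,H\ln\tfrac1\delta .
\end{equation}
\end{lemma}

\begin{proof}
Let $p_{(N)}$ and $q_{(N)}$ be the probabilities of stopping within $N$ pulls under $I$ and $I^u$. Then $p_{(N)}\to1$ and $q_{(N)}\le2\delta$. By Lemma~\ref{lem:change} and \eqref{eq:kl},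
\[
\tfrac{16}3\alpha_u\ge\operatorname{kl}(p_{(N)},q_{(N)})\ge p_{(N)}\ln\tfrac1{2\delta}+p_{(N)}\ln p_{(N)}+(1-p_{(N)})\ln(1-p_{(N)})\longrightarrow\ln\tfrac1{2\delta}.
\]
Since $\delta<0.01$, $\ln\frac1{2\delta}\ge(1-\frac{\ln2}{\ln100})\ln\frac1\delta\ge0.849\ln\frac1\delta$, and $\frac3{16}\cdot0.849>0.15$; also $\frac3{16}\ln50>0.73$. Finally $E_I[T]\ge\sum_{u\ne b}\alpha_u\Delta_u^{-2}$.
\end{proof}

This gives the term $H\ln\delta^{-1}$. The entropy term cannot come from comparing two laws at a time in this way; it comes from comparing one tied law with many others simultaneously.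

\subsection{One coin, many scales}

Consider a coin with outcomes $x_1,x_2,\dots\in\{0,1\}$ and an auxiliary random element $\xi$. Fix $\theta^*\in[\frac14,\frac34]$. For $d\ge0$ with $\theta^*-d\ge\frac14$, let $Q_d$ be the law under which the $x_l$ are independent Bernoulli$(\theta^*-d)$ and $\xi$ is independent of them, with a law that does not depend on $d$. Let $\tau\in\{0,1,\dots,\infty\}$ be a \emph{stopping time}: $\{\tau=l\}$ is determined by $\xi,x_1,\dots,x_l$. Put $S_l=\sum_{i\le l}(\theta^*-x_i)$.

Suppose $\tau$ is rarely finite under $Q_0$ but, under $Q_d$, typically of size $\alpha d^{-2}$. A typical outcome under $Q_d$ has $S_\tau\approx d\tau$. The log-likelihood ratio of $Q_d$ against $Q_0$ is of order $dS_\tau\approx\alpha$ on such an outcome, so these outcomes have $Q_0$-probability at least $e^{-O(\alpha)}$. Moreover a typical outcome reveals $d$ up to a constant factor: through $S_\tau/\tau$ if $\tau\gg d^{-2}$, and through $\tau$ itself if $\tau\approx d^{-2}$ (stopping much earlier is unlikely, as $Q_d$ and $Q_0$ are then indistinguishable). So the typical events of different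 scales are nearly disjoint parts of $\{\tau<\infty\}$, and their $Q_0$-probabilities sum to at most a constant. If $m$ scales share the same $\alpha$, then $me^{-O(\alpha)}=O(1)$, which forces $\alpha$ to be of order $\ln m$. A \emph{dyadic interval} is an interval $(2^{-l},2^{-l+1}]$ with $l\in\mathbb Z$.

\begin{lemma}\label{lem:coin}
Assume $Q_0(\tau<\infty)\le0.02$. Let $\mathcal B$ be a finite index set and let $d_j>0$ $(j\in\mathcal B)$ lie in pairwise distinct dyadic intervals, with $\theta^*-d_j\ge\frac14$. Suppose there are numbers $M_j$ and $\alpha_j\ge0.73$ with $M_jd_j^2\le21\alpha_j$ and $Q_{d_j}(\tau\le M_j)\ge\frac34$. Then $\sum_{j\in\mathcal B}e^{-156\alpha_j}\le1$.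
\end{lemma}

\begin{proof}
Define the typical event of scale $j$ by
\[
A_j=\Big\{\tfrac1{100}d_j^{-2}\le\tau\le M_j,\quad|S_\tau-d_j\tau|\le\tfrac18d_j\tau+4/d_j\Big\}.
\]
Fix $j$ and write $d,M,\alpha$ for $d_j,M_j,\alpha_j$, and $\theta=\theta^*-d$.

\emph{$A_j$ is likely under $Q_d$.} The event $\{\tau<\frac1{100}d^{-2}\}$ is determined by $\xi$ and fewer than $\frac1{100}d^{-2}$ outcomes. On these variables the relative entropy of $Q_d$ against $Q_0$ is at most $\frac1{100}d^{-2}\cdot\frac{16}3d^2=\frac{16}{300}$ by \eqref{eq:kl}. Pinsker's inequality gives $Q_d(\tau<\frac1{100}d^{-2})\le0.02+\sqrt{8/300}\le0.19$. Next, $D_l=S_l-dl=\sum_{i\le l}(\theta-x_i)$ has centered increments under $Q_d$, so $e^{\pm dD_l-d^2l/8}$ are supermartingales by Hoeffding's lemma. The inequality $|D_l|>\frac18dl+4/d$ says that one of them exceeds $e^4$, so by Ville's inequality it holds for some $l$ with probability at most $2e^{-4}\le0.04$. Hence $Q_d(A_j)\ge0.75-0.19-0.04\ge\frac12$.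

\emph{$A_j$ is not too unlikely under $Q_0$.} The log-likelihood ratio of one outcome, $x\ln\frac\theta{\theta^*}+(1-x)\ln\frac{1-\theta}{1-\theta^*}$, is an affine function of $x$. Its value at $x=\theta^*$ is $-\operatorname{kl}(\theta^*,\theta)$ and its slope is $-g$, where $g=\int_\theta^{\theta^*}\frac{dx}{x(1-x)}\in[0,\frac{16}3d]$. So on the first $l$ outcomes $\ln\frac{dQ_d}{dQ_0}=-l\operatorname{kl}(\theta^*,\theta)+gS_l\le gS_l$. On $A_j\cap\{\tau=l\}$, an event determined by $\xi,x_1,\dots,x_l$, we have $S_l\le\frac98dM+\frac4d$, so
\[
\ln\frac{dQ_d}{dQ_0}\le\frac{16}3d\Big(\frac98dM+\frac4d\Big)=6d^2M+\frac{64}3\le126\alpha+21.4\le156\alpha,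
\]
because $30\alpha\ge21.9$. Summing over $l$, $Q_0(A_j)\ge e^{-156\alpha}Q_d(A_j)\ge\frac12e^{-156\alpha}$.

\emph{The $A_j$ overlap boundedly.} Fix an outcome with $1\le\tau<\infty$ and let $j$ be such that it lies in $A_j$. If $\tau\ge32d_j^{-2}$, then $4/d_j\le\frac18d_j\tau$, so $S_\tau/\tau\in[\frac34d_j,\frac54d_j]$, that is, $d_j\in[\frac45\frac{S_\tau}\tau,\frac43\frac{S_\tau}\tau]$. Otherwise $d_j\in[\sqrt{1/(100\tau)},\sqrt{32/\tau})$. Both intervals are determined by the outcome. An interval whose endpoints have ratio less than $2^r$ meets at most $r+1$ dyadic intervals. The ratios are $\frac53<2$ and $\sqrt{3200}<2^6$, so the outcome lies in at most $2+7=9$ of the $A_j$. Therefore $\frac12\sum_je^{-156\alpha_j}\le\sum_jQ_0(A_j)\le9\,Q_0(\tau<\infty)\le0.18$.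
\end{proof}

In the applications the coin is the tape of a marked identity $X$, the element $\xi$ collects the mark, $\pi$, $\zeta$ and the other tapes, and $\tau=T_X$ if the algorithm stops, $\tau=\infty$ otherwise. By $(\star)$ this $\tau$ is a stopping time.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Here $Q_d$ is the law of the experiment in which $X$ has mean $\theta^*-d$, so $Q_{2^{-j}}=P_{I_j}$, and $Q_0$ is the tied law, the same for all $j$. By Lemma~\ref{lem:tie}, $Q_0(\tau<\infty)\le0.02$ and $Q_0(\text{stop, output}\ne X)\le\delta$.

Let $j\ge j_0$ with $\alpha_j<\infty$. The probability under $I_j$ of \{stop within $N$ pulls, output $\ne X$\} increases to a limit that is at least $1-\delta$. For $p\ge q$ the function $\operatorname{kl}(p,q)$ increases in $p$ and decreases in $q$, so Lemma~\ref{lem:change} and \eqref{eq:kl} give, as $N\to\infty$, $\frac{16}3\alpha_j\ge\operatorname{kl}(1-\delta,\delta)\ge\operatorname{kl}(0.99,0.01)=0.98\ln99\ge4.5$. Thus $\alpha_j\ge0.84$. Take $d_j=2^{-j}\in(2^{-j-1},2^{-j}]$ and $M_j=\lceil20E_{I_j}[T_X]\rceil$. Then $M_jd_j^2\le20\alpha_j+\frac14\le21\alpha_j$,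 and Markov's inequality gives $P_{I_j}(\text{stop},T_X\le M_j)\ge0.99-\frac1{20}\ge\frac34$. Lemma~\ref{lem:coin} applies to every finite set of such $j$, and scales with $\alpha_j=\infty$ contribute $0$ to the sum.

Each $j$ with $\alpha_j<\frac{\ln m}{312}$ contributes more than $m^{-1/2}$, so there are at most $\sqrt m$ of them. Finally $\ln\ln\max(2^j,e)$ is $0$ for $j=1$ and $\ln(j\ln2)\le\ln m$ for $2\le j\le m$.
\end{proof}

\subsection{Hiding the coin in a large group}

Theorem~\ref{thm:C} concerns a family of instances; Theorem~\ref{thm:A} concerns the single instance $I$, and the numbers $\alpha_u$ describe the run on $I$ only. To use Lemma~\ref{lem:coin} we need one tied law and, for each scale $j$, a law in which a marked arm $X$ has gap of scale $j$ and is pulled no more than an arm of $G_j$ is pulled in $I$.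

We obtain this by taking $X$ at random from a large group $G_i$ with $i>j$ and moving it down to the mean of an arm $w\in G_j$. Two things make this work. Since $G_i$ is large, the algorithm cannot notice that one of its members has moved, so it treats $w$ as it does in $I$. Since the order of the arms is random, it cannot tell $X$ from $w$, so it treats $X$ as it treats $w$. This is the only use of the random permutation.

For a non-empty group $G_j$ let $w_j\in G_j$ minimize $\alpha_u$ over $G_j$ and write $\alpha_j=\alpha_{w_j}$. Then
\begin{equation}\label{eq:sumalpha}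
E_I[T]\ge\sum_{u\ne b}\alpha_u\Delta_u^{-2}\ge\sum_j\alpha_jH_j .
\end{equation}

\begin{lemma}\label{lem:hide}
Let $G_i\ne\emptyset$ and let $\mathcal B$ be a set of indices $j<i$ of non-empty groups with $n_i\ge e^{125\alpha_j}$ for all $j\in\mathcal B$. Then $\sum_{j\in\mathcal B}e^{-156\alpha_j}\le1$.
\end{lemma}

\begin{proof}
Let $Q_d$ be the law of the following experiment: choose $X$ uniformly in $G_i$ and run on $I[X\to\theta^*-d]$. The mark, $\pi$, $\zeta$ and the tapes other than that of $X$ have a joint law that does not depend on $d$, and $Q_0(\text{stop})\le0.02$ by Lemma~\ref{lem:tie}. Fix $j\in\mathcal B$ and write $w=w_j$, $d=\Delta_w\in(2^{-j},2^{-j+1}]$, $\alpha=\alpha_j\ge0.73$, $M=\lceil20E_I[T_w]\rceil$. Since $d\le\frac12$, we have $Md^2\le20\alpha+\frac14\le21\alpha$. Under $Q_d$ the arm $X$ has mean $\theta_w$. By Lemma~\ref{lem:coin} it suffices to prove $Q_d(\text{stop},T_X\le M)\ge\frac34$.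

\emph{A hybrid law.} If the algorithm pulled $X$ without limit, it could tell $Q_d$ from $P_I$. So we compare $P_I$ with the law $R$ under which $X$ is uniform in $G_i$, the first $M$ entries of the tape of $X$ have mean $\theta_w$, and everything else, including the later entries, is as in $I$. Forgetting the mark, $R$ has density
\[
Z=\frac1{n_i}\sum_{v\in G_i}L_v,\qquad L_v=\prod_{l=1}^M\Big(\frac{\theta_w}{\theta_v}\Big)^{y_{v,l}}\Big(\frac{1-\theta_w}{1-\theta_v}\Big)^{1-y_{v,l}},
\]
with respect to $P_I$ on $(\pi,\zeta,\text{tapes})$. Under $P_I$ the $L_v$ are independent with mean $1$. Since $j<i$, we have $\Delta_v\le2^{-i+1}\le2^{-j}<d$, so $0<\theta_v-\theta_w<d$; this is where $j<i$ is used. By the identity preceding \eqref{eq:kl},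
\[
E_I[L_v^2]=\Big(1+\frac{(\theta_w-\theta_v)^2}{\theta_v(1-\theta_v)}\Big)^M\le e^{\frac{16}3d^2M}\le e^{112\alpha}.
\]
Hence $E_I[(Z-1)^2]\le n_i^{-1}e^{112\alpha}\le e^{-13\alpha}$, and for every event $\mathcal E$ that does not involve the mark,
\[
|R(\mathcal E)-P_I(\mathcal E)|\le\tfrac12E_I|Z-1|\le\tfrac12e^{-6.5\alpha}\le\tfrac1{20}.
\]
As $P_I(T_w>M)\le\frac1{20}$ by Markov's inequality and $P_I(\text{stop})=1$, we get $R(T_w>M)\le\frac1{10}$ and $R(\text{no stop})\le\frac1{20}$.

\emph{Back to $Q_d$ by symmetry.} The laws $Q_d$ and $R$, with the mark, differ only in the entries of the tape of $X$ after the $M$-th. By $(\star)$ they agree on every event decided before the $(M+1)$-th reward of $X$ is seen. The event $\{T_X>M\}$ is of this kind, but it involves the mark, so the comparison with $P_I$ says nothing about it. We therefore consider the race between $w$ and $X$. Let $\mathcal E_w$ be the event that $w$ is pulled for the $(M+1)$-th time at a moment when $X$ has been pulled at most $M$ times, and let $\mathcal E_X$ be the same event with $w$ and $X$ interchanged. Then $Q_d(\mathcal E_w)=R(\mathcal E_w)\le R(T_w>M)\le\frac1{10}$.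

Given $X=v$, exchange the positions of $v$ and $w$ and also their tapes. Under $Q_d$ both tapes have mean $\theta_w$ and $\pi$ is uniform, so this map preserves the law. Each position keeps its tape, so the algorithm makes the same pulls, with the names $v$ and $w$ exchanged. The map thus takes $\mathcal E_w$ to $\mathcal E_X$, and $Q_d(\mathcal E_X)=Q_d(\mathcal E_w)\le\frac1{10}$. If $T_X>M$, then at the $(M+1)$-th pull of $X$ either $w$ has been pulled at most $M$ times, or its $(M+1)$-th pull came earlier. So $\{T_X>M\}\subseteq\mathcal E_X\cup\mathcal E_w$ and $Q_d(T_X>M)\le\frac15$. Also $Q_d(T_X\le M,\text{no stop})=R(T_X\le M,\text{no stop})\le\frac1{20}$. Hence $Q_d(\text{stop},T_X\le M)\ge1-\frac15-\frac1{20}=\frac34$.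
\end{proof}

\begin{example}
Take the instance of Example~\ref{ex:instances}(iii) with $\theta^*=\frac34$ and $m\geq 4$ even. Let $i=m/2$, so $n_i=2^m$, and let $\mathcal B$ be the set of $j\in[2,m/2)$ with $\alpha_j<\frac{\ln m}{312}$. Then $e^{125\alpha_j}\le m^{1/2}\le2^m$, so Lemma~\ref{lem:hide} applies and gives $|\mathcal B|\le\sqrt m$. By \eqref{eq:sumalpha}, $E_I[T]\ge(\frac m2-2-\sqrt m)\,4^{m-1}\frac{\ln m}{312}$, which for large $m$ has the order of $H\operatorname{Ent}=(m-1)4^{m-1}\ln(m-1)$.
\end{example}

\subsection{From groups to entropy}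

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By \eqref{eq:sumalpha} we want $\alpha_j$ to be of order $\ln\frac1{p_j}$ for most groups. Call a non-empty group $j$ \emph{cheap} if $\alpha_j\le\frac1{500}\ln\frac1{p_j}$. We claim that cheap groups carry little entropy:
\begin{equation}\label{eq:cheap}
\sum_{j\text{ cheap}}p_j\ln\frac1{p_j}\le12 .
\end{equation}
Lemma~\ref{lem:hide} needs a large host group, so we first dispose of the small groups, as in Example~\ref{ex:instances}(ii), and of the heavy ones. The remaining cheap groups are sorted by the size of $\ln\frac1{p_j}$, so that within a class the finest group is large enough to host all the others.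

\emph{Groups with $n_j<p_j^{-1/2}$.} Since $H\ge H_k\ge4^{k-1}$ and $H_j\le n_j4^j$, we have $p_j\le n_j4^{j-k+1}<p_j^{-1/2}4^{j-k+1}$, so $\sqrt{p_j}<4^{-(k-j-1)/3}$. With $p\ln\frac1p\le\frac2e\sqrt p$ these groups contribute at most $\frac2e\sum_{l\ge-1}4^{-l/3}=\frac2e\cdot\frac{4^{1/3}}{1-4^{-1/3}}\le4$.

\emph{Groups with $p_j>e^{-1}$.} There are at most two, and $p\ln\frac1p\le\frac1e$, so they contribute at most $1$.

\emph{Cheap groups with $n_j\ge p_j^{-1/2}$ and $p_j\in(e^{-2^{\ell+1}},e^{-2^\ell}]$, for an integer $\ell\ge0$.} If the class is non-empty, let $i$ be its largest index. Then $n_i\ge p_i^{-1/2}\ge e^{2^{\ell-1}}$. Every other $j$ in the class has $j<i$ and $125\alpha_j\le\frac{125}{500}2^{\ell+1}=2^{\ell-1}$, so Lemma~\ref{lem:hide} gives $\sum_{j\ne i}e^{-156\alpha_j}\le1$. Cheapness gives $e^{-156\alpha_j}\ge p_j^{156/500}\ge p_j^{1/3}$, so $\sum_{j\ne i}p_j^{1/3}\le1$ and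
\[
\sum_{j\ne i}p_j\ln\frac1{p_j}\le\max_{j}\,p_j^{2/3}\ln\frac1{p_j}\le2^{\ell+1}e^{-\frac23 2^\ell}.
\]
Group $i$ contributes at most $2^{\ell+1}e^{-2^\ell}$. The numbers $2^{\ell+1}(e^{-\frac232^\ell}+e^{-2^\ell})$ are below $1.8$, $1.6$, $0.8$, $0.1$ for $\ell=0,1,2,3$, and below $2^{\ell+2}e^{-\frac232^\ell}\le2^{-\ell}$ for $\ell\ge4$. Their sum is at most $6$.

The three cases give $4+1+6\le12$, which is \eqref{eq:cheap}. By \eqref{eq:sumalpha},
\[
E_I[T]\ge\sum_{j\text{ not cheap}}\alpha_jH_j\ge\frac H{500}\sum_{j\text{ not cheap}}p_j\ln\frac1{p_j}\ge\frac H{500}\big(\operatorname{Ent}(I)-12\big).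
\]
Since $12\le2.61\ln100\le2.61\ln\frac1\delta$, this reads $500\,E_I[T]\ge H\operatorname{Ent}(I)-2.61H\ln\frac1\delta$. By \eqref{eq:basic}, $24.1\,E_I[T]\ge3.61H\ln\frac1\delta$. Adding, $525\,E_I[T]\ge H(\ln\frac1\delta+\operatorname{Ent}(I))$.
\end{proof}

\section{The algorithm}\label{sec:alg}

From now on rewards are arbitrary in $[0,1]$, $\delta\in(0,0.01)$, and
\[
\varepsilon_s=2^{-s},\qquad B_t=2^t,\qquad\delta_0=e^{-64}\delta^8,\qquad\eta_{t,s}=\frac\delta{8t^2s^2}.
\]

\subsection{Design}\label{sec:design}

The algorithm is elimination by scales, as in Section~\ref{sec:why}, with four devices.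

\emph{Levels proportional to work.} The ideal error level at scale $i$ is $\delta H_i/H$. We guess the total work by doubling: epoch $t$ may spend $B_t$ pulls. A step that tests a set $S$ at scale $s$ has \emph{weight} $h=|S|4^s$, the observable substitute for $H_s$, and gets level about $\delta_0h/B_t$. Since the weights in an epoch sum to at most $B_t$, the levels sum to at most $\delta_0$, and the cost $\sum h\ln(B_t/h)$ produces the entropy.

\emph{A cheap reference arm.} Arms are compared with a threshold below the estimated mean of one nearly best arm, found with constant failure probability. A failure lowers the threshold, which delays eliminations but removes nothing wrongly. Only the estimate of this one mean must be reliable over all epochs and stages; it gets level $\eta_{t,s}$.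

\emph{Summing over epochs.} Each epoch may lose $b$ with probability up to $\delta_0$, and the number of epochs is unbounded. Consider the instance with $n-1$ arms of gap $2^{-k+1}$, where $\operatorname{Ent}=0$ and $H=(n-1)D$ with $D=4^{k-1}$. Dividing all levels by $t^2$ would cost about $H\ln t$ in the decisive epoch $t\approx\log_2H\ge2(k-1)$, that is, at least about $(n-1)D\ln k$, while Theorem~\ref{thm:B} permits only $D\ln k$. Instead we multiply the level by $t^{-18/|S|}$. This adds $|S|\cdot4^s\cdot\frac{18}{|S|}\ln t=18\cdot4^s\ln t$ to the cost, up to a constant factor, with no factor $|S|$. It does little for a single arm. But when $B_t$ is much larger than $H$, the levels sum to about $\delta_0H/B_t$, which is summable in $t$ without help. When $B_t$ is much smaller than $H$, the epoch cannot afford to carry $n$ arms to scale $k$, so it can output only after removing many arms at scales where each is removed independently with probability at most $\beta\le\delta_0t^{-18/n}$. Removing $n/8$ of them in one step has probability at most $2^n\beta^{n/8}\le2^n\delta_0^{n/8}t^{-9/4}$, which is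 summable in $t$. Section~\ref{sec:correct} carries out this dichotomy for a general instance.

\emph{Repeats.} The term $4^s\ln t$ is paid once for every stage $s$ entered, so stages beyond $k$ must be rare regardless of $n$. Therefore, when a step removes at least half of the arms, it is repeated at the same scale, without the factor $t^{-18/|S|}$.

\subsection{Median elimination}

The reference arm is found by the following procedure \cite{EMM}; we include the proof.

\begin{lemma}\label{lem:ME}
There are a universal constant $C_{\mathrm{ME}}$ and a procedure $\operatorname{ME}(S,\varepsilon)$, for a set $S$ of arms and $\varepsilon\in(0,1]$, that uses a number of pulls depending only on $(|S|,\varepsilon)$ and at most $C_{\mathrm{ME}}|S|\varepsilon^{-2}$, and that returns with probability at least $1-\frac1{200}$ an arm of mean at least $\max_{u\in S}\theta_u-\varepsilon$ (a \emph{success}).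
\end{lemma}

\begin{proof}
Let $\kappa_\ell=\frac1{200}2^{-\ell}$ and $\gamma_\ell=\frac\varepsilon4(\frac34)^{\ell-1}$, so $\sum_\ell\kappa_\ell=\frac1{200}$ and $\sum_\ell\gamma_\ell=\varepsilon$. In round $\ell=1,2,\dots$, with current set $U$, $|U|\ge2$, pull each arm afresh $\lceil2\gamma_\ell^{-2}\ln(3/\kappa_\ell)\rceil$ times and keep the $\lceil|U|/2\rceil$ arms with the largest empirical means; stop when one arm is left. By Hoeffding's inequality each one-sided deviation of at least $\gamma_\ell/2$ has probability at most $\kappa_\ell/3$. Let $a$ be a best arm of $U$. Its empirical mean is below $\theta_a-\gamma_\ell/2$ with probability at most $\kappa_\ell/3$. The number of arms whose empirical mean exceeds the true mean by at least $\gamma_\ell/2$ has expectation at most $|U|\kappa_\ell/3$, so it reaches $|U|/2$ with probability at most $2\kappa_\ell/3$. If neither happens, some kept arm has mean at least $\theta_a-\gamma_\ell$. Otherwise $a$ is not kept, and all $\lceil|U|/2\rceil$ kept arms have mean below $\theta_a-\gamma_\ell$ and empirical mean at least that of $a$, hence at least $\theta_a-\gamma_\ell/2$;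 they are all counted, a contradiction. Summing losses and failure probabilities over $\ell$ gives the guarantee. Since $\lceil x/2\rceil-1\le(x-1)/2$ for integers $x$, in round $\ell$ we have $|U|\le2(|U|-1)\le2|S|2^{-(\ell-1)}$. The round costs at most a constant times $|S|2^{-(\ell-1)}\varepsilon^{-2}(\frac{16}9)^{\ell-1}(1+\ell)$, and $\sum_\ell(\frac89)^{\ell-1}(1+\ell)<\infty$.
\end{proof}

\subsection{Epochs, stages and steps}

For $t=1,2,\dots$ run \emph{epoch} $t$, with fresh samples, until some epoch outputs an arm. Epoch $t$ enters stage $1$ with $S_1$ the set of all arms. A \emph{step} of stage $s$ on a set $S$ at \emph{level} $\beta$ pulls every $u\in S$ afresh $\lceil128\cdot4^s\ln\frac1\beta\rceil$ times, obtaining the empirical mean $\hat\nu_u$, and removes every $u$ with $\hat\nu_u<\hat\mu_s-\varepsilon_s/2$. Its \emph{weight} is $h=|S|4^s$. \emph{Stage $s$}, entered with a set $S_s$ of at least two arms, runs as follows.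
\begin{enumerate}
\item Let $a_s=\operatorname{ME}(S_s,\varepsilon_s/8)$, and let $\hat\mu_s$ be the mean of $\lceil128\cdot4^s\ln(2/\eta_{t,s})\rceil$ fresh samples of $a_s$.
\item \emph{First step:} perform a step on $S=S_s$ at level $\beta=\delta_0\min(1,h/B_t)\,t^{-18/|S|}$.
\item Let $S$ be the set of the last step and $S'$ its survivors. If $|S'|=1$, output this arm and halt. If $S'=\emptyset$, abort the epoch. If $2\le|S'|\le|S|/2$, perform a \emph{repeat step} on $S'$, with the same $\hat\mu_s$, at level $\beta=\delta_0\min(1,h/B_t)$ where $h=|S'|4^s$, and return to item 3. Otherwise enter stage $s+1$ with $S_{s+1}=S'$.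
\end{enumerate}
\emph{Budget.} Items 1 and 2 together form a \emph{block}, and so does each repeat step. The cost of a block is known in advance. If it would bring the total of the epoch above $B_t$, the block is \emph{refused} and the epoch is aborted; otherwise it is \emph{executed}. A block is \emph{attempted} if it is executed or refused.

We regard every epoch as run on its own samples, whether or not it is reached, so the epochs are independent. Write $h_s=|S_s|4^s$. Stage $s$ is \emph{safe} if $|\hat\mu_s-\theta_{a_s}|\le\varepsilon_s/16$ or $\hat\mu_s$ is not computed. An arm $u$ is \emph{close} at stage $s$ if $\Delta_u\le\varepsilon_s/4$; the best arm is close at every stage.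

\begin{lemma}\label{lem:facts}
In epoch $t$ the following hold.
\begin{enumerate}
\item[(a)] The weights of the executed steps sum to at most $B_t$, each level is at most $\delta_0h/B_t$, and the levels sum to at most $\delta_0$. The levels of the executed steps of stage $s$ sum to at most $2\delta_0h_s/B_t$.
\item[(b)] Stage $s$ is unsafe with probability at most $\eta_{t,s}$, and $\sum_{t,s}\eta_{t,s}\le0.34\,\delta$.
\item[(c)] In a step of level $\beta$ of a safe stage, given the past, each close arm is removed with probability at most $\beta$, independently over arms.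
\item[(d)] In a step of level $\beta$ of a safe stage $s$ in which $\operatorname{ME}$ succeeded and $S_s$ contains a close arm, given the past, each arm with $\Delta_u>\varepsilon_s$ survives with probability at most $\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\beta\le\delta_0<e^{-1}$, a step costs at least its weight. Within a stage the weight at least halves at each repeat.

(b) With $N\ge128\cdot4^s\ln(2/\eta_{t,s})$ samples, a two-sided deviation of $\varepsilon_s/16$ has probability at most $2e^{-2N4^{-s}/256}\le\eta_{t,s}$. The sum is $\frac\delta8(\frac{\pi^2}6)^2\le0.34\,\delta$.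

(c), (d) The past of a step includes $a_s$ and $\hat\mu_s$, so it determines whether the stage is safe and whether $\operatorname{ME}$ succeeded. Given the past the $\hat\nu_u$ are independent, and as in (b) each one-sided deviation of at least $\varepsilon_s/16$ has probability at most $\beta$. In (c), removal implies $\hat\nu_u<\theta^*+\frac{\varepsilon_s}{16}-\frac{\varepsilon_s}2\le\theta_u-\frac{3\varepsilon_s}{16}$. In (d), $\hat\mu_s\ge\theta^*-\frac{\varepsilon_s}4-\frac{\varepsilon_s}8-\frac{\varepsilon_s}{16}$, so survival implies $\hat\nu_u\ge\theta^*-\frac{15}{16}\varepsilon_s>\theta_u+\frac{\varepsilon_s}{16}$.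
\end{proof}

Each stage costs at least $4^s$, so every epoch ends after finitely many steps, by an output or an abort.

\subsection{Two estimates for one epoch}

Fix $t$, a stage $r_0$, and a non-empty set $W$ of arms that are close at stage $r_0$, hence at all stages $s\le r_0$; for $W=\{b\}$ we allow $r_0=\infty$. Let $\Theta_s$ be the event that stage $s$ is entered, all stages before $s$ are safe, and $S_s\cap W\ne\emptyset$. The first estimate says that, as long as a member of $W$ is present to keep the threshold high, an arm outlives its scale only with geometrically small probability. The ratio $64$ is chosen to beat the growth $4^s$ of the cost.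

\begin{lemma}\label{lem:decay}
For $s\le r_0$ and every arm $u$, $P(u\in S_s,\Theta_s)\le64^{-(s-s_u)^+}$. Moreover, for $1\le r\le\infty$,
\begin{equation}\label{eq:geo}
\sum_{s=1}^r4^s\,64^{-(s-s_u)^+}\le\tfrac75\,4^{\min(s_u,r)} .
\end{equation}
\end{lemma}

\begin{proof}
Let $s_u\le s'<s$. The event $\{u\in S_{s'+1},\Theta_{s'+1}\}$ is contained in $\{u\in S_{s'},\Theta_{s'}\}$, and requires that stage $s'$ be safe and that $u$ survive its first step. On $\{u\in S_{s'},\Theta_{s'}\}$ the set $S_{s'}$ contains a close arm, and $\Delta_u>2^{-s_u}\ge\varepsilon_{s'}$. By Lemmas~\ref{lem:ME} and~\ref{lem:facts}(d), given the past at the start of stage $s'$, the conditional probability is at most $\frac1{200}+\delta_0\le\frac1{64}$. Multiply over $s'$. In \eqref{eq:geo} the terms with $s\le\min(s_u,r)$ sum to at most $\frac434^{\min(s_u,r)}$; terms with $s>s_u$ occur only if $s_u<r$ and sum to at most $4^{s_u}\sum_{i\ge1}16^{-i}=\frac1{15}4^{s_u}$.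
\end{proof}

The second estimate bounds the removals from $W$. A \emph{selection} is a rule that decides, from the past of each executed step, whether to select it, and that selects only steps of stages $s\le r_0$ such that $\Theta_s$ holds and $s$ is safe.

\begin{lemma}\label{lem:count}
Let $|W|=m$, let $N$ be the number of arms of $W$ removed in selected steps, and let $\Lambda$ be the sum of the levels of the selected steps.
\begin{enumerate}
\item[(a)] $P(N\ge1)\le m\,E[\Lambda]$. If all selected steps lie in a random set $\Sigma$ of stages, then $\Lambda\le\frac{2\delta_0}{B_t}\sum_{s\in\Sigma}h_s\mathbf 1_{\Theta_s}$.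
\item[(b)] If $\Lambda\le\gamma$ surely, for a constant $\gamma>0$, then $P(N\ge x)\le e^m\gamma^x$ for $x\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:facts}(c), a selected step of level $\beta$ removes $N'$ arms of $W$, where $N'$ is, given the past, a sum of at most $m$ independent indicators of mean at most $\beta$. So $E[N]\le mE[\Lambda]$, and the bound on $\Lambda$ is Lemma~\ref{lem:facts}(a). For $\lambda>0$ the conditional expectation of $(1+\lambda)^{N'}$ is at most $(1+\lambda\beta)^m\le e^{\lambda m\beta}$. Hence $(1+\lambda)^{N}e^{-\lambda m\Lambda}$, computed along the steps, is a supermartingale started at $1$, and $E[(1+\lambda)^N]\le e^{\lambda m\gamma}$. With $\lambda=1/\gamma$, Markov's inequality gives $P(N\ge x)\le e^m(1+1/\gamma)^{-x}\le e^m\gamma^x$.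
\end{proof}

\section{The error probability}\label{sec:correct}

\begin{proposition}\label{prop:correct}
$\sum_{t\ge1}P(\text{epoch $t$ outputs a wrong arm and all its stages are safe})\le\delta/50$.
\end{proposition}

\subsection{The weight an epoch must carry}

Let $W_1$ be the set of all arms and, for $r\ge2$, let $W_r$ be the set of arms close at stage $r$. The $W_r$ decrease and contain $b$. Put
\[
m(r)=|W_r|,\qquad r_{\max}=\max\{r:m(r)\ge2\},\qquad A(r)=\sum_{s=1}^rm(s)4^s,\qquad A(0)=0;
\]
$r_{\max}$ is finite because the best arm is unique, and $r_{\max}\ge1$. An epoch that never removes a close arm has $S_s\supseteq W_s$, so it pays at least $A(r)$ for the stages up to $r$. The next bounds show that $A(r)$ also dominates the weight contributed by arms that are no longer close: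
\begin{equation}\label{eq:A}
\sum_u4^{\min(s_u,r+3)}\le64A(r)\quad(r\ge1),\qquad\sum_{u\ne b}4^{s_u}\le64A(r_{\max}).
\end{equation}
Indeed $\Delta_u\le2^{-s_u+1}=\varepsilon_{s_u-3}/4$, so $u\in W_s$ for $1\le s\le s_u-3$, and $u\in W_1$ always. Thus $u$ contributes at least $4^{\max(1,\min(s_u-3,r))}\ge\frac1{64}4^{\min(s_u,r+3)}$ to $A(r)$. For the second bound, every $u\ne b$ has $s_u\le r_{\max}+3$: if $s_u-3\ge1$ then $W_{s_u-3}\supseteq\{u,b\}$, so $s_u-3\le r_{\max}$, and otherwise $s_u\le3$.

Call epoch $t$ \emph{rich} if $A(r_{\max})\le2B_t$ and \emph{poor} otherwise.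

\subsection{Rich epochs}

Let $t''$ be the first rich epoch and $t\ge t''$. A wrong output requires that $b$ be removed. Take $W=\{b\}$, $r_0=\infty$, and select every step allowed; if all stages are safe, the step that removes $b$ is selected. On $\Theta_s$ we have $b\in S_s$ and $|S_s|\ge2$, so $|S_s|\le2|S_s\setminus\{b\}|$. By Lemma~\ref{lem:decay} and \eqref{eq:A},
\[
E\sum_sh_s\mathbf 1_{\Theta_s}\le2\cdot\tfrac75\sum_{u\ne b}4^{s_u}\le180A(r_{\max})\le360B_{t''}.
\]
By Lemma~\ref{lem:count}(a), epoch $t$ contributes at most $720\,\delta_02^{-(t-t'')}$, and all rich epochs together at most $1440\,\delta_0\le\delta/100$.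

\subsection{Poor epochs: many close arms are removed}

For a poor epoch $t$ let $\rho_t=\min\{r\le r_{\max}:A(r)>2B_t\}$, the first stage that an epoch keeping all close arms cannot afford. Let $n=m_1>m_2>\dots\ge2$ be the distinct values of $m(\cdot)$ on $[1,r_{\max}]$, let $[a_j,c_j]$ be the interval on which $m(\cdot)=m_j$ (the $j$-th \emph{plateau}), and let $W^{(j)}$ be the common value of $W_r$ on it. For $a_j\le\rho_t$ let $F_{t,j}$ be the event that all stages of epoch $t$ are safe and at least $m_j/2$ arms of $W^{(j)}$ are removed in stages before $\sigma_{t,j}=\min(c_j,\rho_t)$.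

\begin{lemma}\label{lem:poor}
If a poor epoch $t$ outputs an arm, right or wrong, and all its stages are safe, then $F_{t,j}$ holds for some $j$ with $a_j\le\rho_t$.
\end{lemma}

\begin{proof}
We find $r\le\rho_t$ such that at least $m(r)/2$ arms of $W_r$ are removed in stages before $r$. The plateau $j$ containing $r$ then has $a_j\le r\le\sigma_{t,j}$ and $W^{(j)}=W_r$. Let the output occur in stage $r'$. If $r'<\rho_t$, take $r=r'+1\le r_{\max}$: all arms but one were removed before stage $r$, and $m(r)-1\ge m(r)/2$. If $r'\ge\rho_t$, the first steps of stages $1,\dots,\rho_t$ were executed, so $\sum_{r\le\rho_t}|S_r|4^r\le B_t<\frac12\sum_{r\le\rho_t}m(r)4^r$, and some $r\le\rho_t$ has $|S_r|<m(r)/2$. More than $m(r)/2$ arms of $W_r$ are missing from $S_r$.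
\end{proof}

We must sum $P(F_{t,j})$ over both $t$ and $j$. Lemma~\ref{lem:count}(a) gives bounds that decay in $t$, and Lemma~\ref{lem:count}(b) gives bounds that decay in $m_j$, which suffices for $j$ because the $m_j$ are distinct integers. The inequality $\min(x,y)\le\sqrt{xy}$ combines the two. Put
\[
z=e^{1/2}\delta_0^{1/16}=e^{-7/2}\delta^{1/2},\qquad\text{so that } e^m\delta_0^{m/8}=z^{2m}.
\]

\begin{lemma}\label{lem:plateau}
For each plateau $j$, $\ \sum_tP(F_{t,j})\le150\sqrt{m_j\delta_0}\;z^{m_j}+2z^{2m_j}$, the sum being over the poor epochs $t$ with $a_j\le\rho_t$.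
\end{lemma}

\begin{proof}
Write $m,a,c,W,\sigma$ for $m_j,a_j,c_j,W^{(j)},\sigma_{t,j}$. If $c=1$ there is no stage before $\sigma$ and $F_{t,j}$ is empty. So let $c\ge2$. Then $W=W_c$ consists of arms close at stage $c$, and we use Lemmas~\ref{lem:decay} and~\ref{lem:count} with $r_0=c$. On $F_{t,j}$ all stages are safe, so a step of a stage $s\le c$ that removes an arm of $W$ is one that a selection is allowed to select.

\medskip
\emph{Case 1: $A(c)\le2B_t$; the epoch can afford the whole plateau.} Then $\rho_t>c$ and $\sigma=c$. Let $t'$ be the least $t$ with $A(c)\le2B_t$. Select all allowed steps in stages before $c$. By Lemma~\ref{lem:decay} and \eqref{eq:A},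
\[
E\sum_{s<c}h_s\mathbf 1_{\Theta_s}\le\tfrac75\sum_u4^{\min(s_u,c-1)}\le90A(c)\le180B_{t'} .
\]
Lemma~\ref{lem:count} gives $P(N\ge1)\le360\,m\delta_02^{-(t-t')}$ and, with $\gamma=\delta_0$, $P(N\ge\frac m2)\le e^m\delta_0^{m/2}\le z^{2m}$. Hence $P(F_{t,j})\le\sqrt{360\,m\delta_0}\,2^{-(t-t')/2}z^m$.

\medskip
\emph{Case 2: $A(c)>2B_t$; the budget ends inside the plateau.} The condition $a\le\rho_t$ means $A(a-1)\le2B_t$, that is, $t\ge t_j:=\min\{t\ge1:A(a-1)\le2B_t\}$, and $\sigma=\rho_t\in[a,c]$. A long plateau falls into this case for many values of $t$, and the weight of the stages before $\sigma$ may be comparable to $B_t$ for each of them, so the first-moment bound does not decay in $t$. Here the factor $t^{-18/|S|}$ is needed. It is effective only when $|S_s|$ is comparable to $m$, so we separate the stages in which it is not. Let $f_s=|S_s\setminus W|$. If $a\ge2$, call a stage $s<\sigma$ \emph{bad} if $s\le a+2$ or $f_s\ge m/8$; if $a=1$, then $W$ is the set of all arms and no stage is bad. The other stages $s<\sigma$ are \emph{good}; in a good stage $|S_s|<\frac98m$. The type of a stage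 is known when it starts.

\emph{Reduction to two counts.} Let $N_{\mathrm{bad}}$ be the number of arms of $W$ removed in bad stages and $N_{\mathrm{good}}$ the number removed in \emph{first} steps of good stages, in both cases counting allowed steps only. Repeat steps lack the factor $t^{-18/|S|}$, so we show that they can be ignored in good stages: on $F_{t,j}$, $N_{\mathrm{bad}}\ge\frac m8$ or $N_{\mathrm{good}}\ge\frac m8$. Suppose neither holds. If a repeat step is attempted in a good stage, let $s$ be the first such stage. Up to and including the first step of stage $s$, arms of $W$ were removed only in bad stages and in first steps of good stages, so more than $\frac34m$ arms survive that step. A repeat requires at most $\frac12|S_s|<\frac9{16}m$ survivors, a contradiction. So good stages have no repeats, and fewer than $\frac m4$ arms of $W$ are removed before stage $\sigma$, contradicting $F_{t,j}$.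

\emph{Good stages.} Here $18/|S_s|\ge16/m$, so a first step has level at most $\delta_0\frac h{B_t}t^{-16/m}$, and these levels sum to at most $\gamma=\delta_0t^{-16/m}$. Lemma~\ref{lem:count}(b) gives $P(N_{\mathrm{good}}\ge\frac m8)\le e^m\delta_0^{m/8}t^{-2}=z^{2m}t^{-2}$.

\emph{Bad stages} ($a\ge2$). Their expected weight is bounded independently of $t$, because they are either early or dominated by arms that have outlived their scale. An arm $u\notin W=W_a$ has $2^{-a-2}<\Delta_u\le2^{-s_u+1}$, so $s_u\le a+2$. In a bad stage $s\ge a+3$, $|S_s|\le m+f_s\le9f_s$. All stages in question have $s<\sigma\le c$, so Lemma~\ref{lem:decay} applies: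
\[
E\sum_{s\text{ bad}}h_s\mathbf 1_{\Theta_s}\le\tfrac75\sum_u4^{\min(s_u,a+2)}+9\sum_{u\notin W}\ \sum_{s\ge a+3}4^s64^{-(s-s_u)} .
\]
The inner sum runs over $s\ge s_u+1$ only, so it is at most $\frac1{15}4^{s_u}=\frac1{15}4^{\min(s_u,a+2)}$. As $\frac75+\frac9{15}=2$, the bound \eqref{eq:A} with $r=a-1\ge1$ shows that the right side is at most $128A(a-1)\le256B_{t_j}$. Lemma~\ref{lem:count} gives $P(N_{\mathrm{bad}}\ge1)\le512\,m\delta_02^{-(t-t_j)}$ and, with $\gamma=\delta_0$, $P(N_{\mathrm{bad}}\ge\frac m8)\le z^{2m}$. Hence $P(N_{\mathrm{bad}}\ge\frac m8)\le\sqrt{512\,m\delta_0}\,2^{-(t-t_j)/2}z^m$.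

\medskip
\emph{Summation.} Use $\sum_{i\ge0}2^{-i/2}\le3.42$, $(\sqrt{360}+\sqrt{512})\cdot3.42\le150$ and $\sum_tt^{-2}\le2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:correct}]
The $m_j\ge2$ are distinct, $\delta_0^{1/2}=e^{-32}\delta^4$ and $z\le\frac12$. By Lemmas~\ref{lem:poor} and~\ref{lem:plateau} the poor epochs contribute at most
\[
150e^{-32}\delta^4\sum_{m\ge2}m2^{-m}+\frac{2z^4}{1-z^2}\le300e^{-32}\delta^4+3e^{-14}\delta^2\le\frac\delta{100}.
\]
The rich epochs contribute at most $\delta/100$.
\end{proof}

\section{The sample complexity}\label{sec:cost}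

Let $D=\Delta_{\min}^{-2}$, $\ell=\ln\ln\max(\sqrt D,e)\ge0$, and
\[
L^*=H\big(\ln\tfrac1\delta+\operatorname{Ent}(I)\big)+D\ell ,
\]
the quantity in Theorem~\ref{thm:B}. Note $1\le D\le H$ and $L^*\ge H\ln100$. The letter $C$ denotes universal constants.

\begin{proposition}\label{prop:cost}
There is a universal constant $K\ge e$ such that if $B_t\ge KL^*$, then epoch $t$ outputs an arm with probability at least $\frac34$.
\end{proposition}

\begin{proof}
Write $B=B_t$, and let $\Theta_s$ be the event of Lemma~\ref{lem:decay} for $W=\{b\}$: stage $s$ is entered, $b\in S_s$, and all earlier stages are safe. If $b$ is kept and all stages are safe, the epoch can fail only by exhausting the budget, so we bound the expected cost of the attempted blocks on these events. A step of weight $x$ and level $\delta_0\min(1,x/B)$ costs at most $129\varphi(x)$, where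
\[
\varphi(x)=x\Big[\ln\frac1{\delta_0}+\ln\Big(1+\frac Bx\Big)\Big],\qquad\varphi(0)=0 .
\]
The function $x\ln(1+B/x)$ has derivative $\ln(1+\frac Bx)-\frac{B/x}{1+B/x}\ge0$ and second derivative $-\frac{B^2}{x(x+B)^2}<0$, and tends to $0$ at $0$. So $\varphi$ is increasing and concave on $[0,\infty)$, hence subadditive. Also $\varphi(x)\ge x$, and for $\kappa\geq1$,
\begin{equation}\label{eq:phi}
\varphi(x/\kappa)\le\kappa^{-1}\big(\varphi(x)+x\ln\kappa\big),
\end{equation}
since $1+\kappa B/x\le\kappa(1+B/x)$.

\emph{Cost of a stage.} If stage $s\ge2$ is entered, stage $s-1$ cost at least $4^{s-1}\le2^t$, so $s\le t+1$. The call to $\operatorname{ME}$ costs at most $64C_{\mathrm{ME}}h_s$. The estimate $\hat\mu_s$ costs at most $129\cdot4^s\ln(16t^2s^2/\delta)\le129(\varphi(h_s)+4\cdot4^s\ln(t+1))$, because $\ln(16/\delta)\le\ln(1/\delta_0)$. The first step costs at most $129h_s\ln\frac1\beta\le129(\varphi(h_s)+18\cdot4^s\ln t)$, because $h_s\cdot\frac{18}{|S_s|}=18\cdot4^s$. The $i$-th repeat has weight at most $2^{-i}h_s$ and, by \eqref{eq:phi}, costs at most $129\cdot2^{-i}(\varphi(h_s)+ih_s\ln2)$.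 So all attempted blocks of stage $s$ together cost at most
\[
Y_s=C\big(\varphi(h_s)+4^s\ln(t+1)\big).\qquad\text{Put}\quad Y=\sum_sY_s\mathbf 1_{\Theta_s}.
\]

\emph{The entropy part.} On $\Theta_s$, $|S_s|\le2|S_s\setminus\{b\}|$. We have $n_i4^i\le4H_i$ and $4^{s-i}64^{-(s-i)^+}\le4^{-|s-i|}$, so Lemma~\ref{lem:decay} gives
\[
E[h_s\mathbf 1_{\Theta_s}]\le2\sum_in_i4^s64^{-(s-i)^+}\le8\sum_iH_i4^{-|s-i|},
\]
with $i$ ranging over the non-empty groups. Since $\varphi(h_s)\mathbf 1_{\Theta_s}=\varphi(h_s\mathbf 1_{\Theta_s})$, Jensen's inequality, monotonicity and subadditivity give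
\[
\sum_sE[\varphi(h_s)\mathbf 1_{\Theta_s}]\le\sum_{s,i}\varphi\big(8H_i4^{-|s-i|}\big)\le\sum_{s,i}8H_i4^{-|s-i|}\Big[\ln\frac1{\delta_0}+|s-i|\ln4+\ln\Big(1+\frac B{H_i}\Big)\Big].
\]
As $B\ge H\ge H_i$, $\ln(1+\frac B{H_i})\le\ln2+\ln\frac BH+\ln\frac1{p_i}$; and $\ln\frac1{\delta_0}=64+8\ln\frac1\delta\le22\ln\frac1\delta$ since $64\le14\ln100$. Summing the geometric series in $s$ and using $\sum_iH_i\ln\frac1{p_i}=H\operatorname{Ent}(I)$, the right side is at most $CH(\ln\frac1\delta+\operatorname{Ent}(I)+\ln\frac BH)$.

\emph{The iterated logarithm part.} We need $\sum_s4^sP(\Theta_s)=O(D)$. Lemma~\ref{lem:decay} and a union bound give only $P(\Theta_{k+i})\le\min(1,n64^{-i})$, which loses a factor up to $n^{1/3}$; the repeats remove it. We claim $P(\Theta_{k+i})\le64^{-i}$ for $i\ge0$. Let $s\ge k$ and condition on the past at the start of stage $s$, on $\Theta_s$. All non-best arms have $\Delta_u>2^{-k}\ge\varepsilon_s$. The event $\Theta_{s+1}$ requires that stage $s$ be safe. Suppose also that $\operatorname{ME}$ succeeds, and consider a step on a set containing $b$ and $f\ge1$ other arms,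 of which $f'$ survive. Entering stage $s+1$ with $b$ after this step requires $f'+1>\frac{f+1}2$, so $2f'>f-1$, that is, $f'\ge f/2$. By Lemma~\ref{lem:facts}(d) the conditional mean of $f'$ is at most $f\beta$, so this has conditional probability at most $2\beta$. The levels sum to at most $\delta_0$, so the conditional probability of $\Theta_{s+1}$ is at most $\frac1{200}+2\delta_0\le\frac1{64}$. This proves the claim. Since $\Delta_{\min}\le2^{-k+1}$ we have $4^k\le4D$, and $\sum_s4^sP(\Theta_s)\le(\frac43+\frac1{15})4^k\le6D$.

\emph{Comparison with the budget.} We have shown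
\[
E[Y]\le C\Big[H\big(\ln\tfrac1\delta+\operatorname{Ent}(I)\big)+H\ln\tfrac BH+D\ln(t+1)\Big].
\]
Let $B\ge KL^*$ with $K\ge e$. The first term in the bracket is at most $B/K$. With $y=B/H\ge K$ the second equals $B\frac{\ln y}y\le B\frac{\ln K}K$. For the third, let $y=B/D\ge K$. Then $t+1=1+\log_2y+\log_2D\le(1+\log_2y)(1+\log_2D)$. We have $D\ln(1+\log_2y)=B\,\frac{\ln(1+\log_2y)}y$, and the supremum of the last fraction over $y\ge K$ tends to $0$ as $K\to\infty$. Since $\log_2D=\frac2{\ln2}\ln\sqrt D\le2.89\,e^\ell$ and $e^\ell\ge1$, we get $D\ln(1+\log_2D)\le D(\ln3.89+\ell)\le1.4H+D\ell\le2.4L^*\le2.4B/K$. So $E[Y]\le B/8$ for a large universal $K$.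

\emph{Conclusion.} Let $\mathcal O$ be the event that all stages of the epoch are safe and $b$ is never removed. By Lemma~\ref{lem:facts}(a),(b) and Lemma~\ref{lem:count}(a) with $W=\{b\}$, $P(\mathcal O^c)\le0.34\,\delta+\delta_0\le0.02$. On $\mathcal O$ the set of survivors is never empty and $\Theta_s$ holds for every stage entered. So the epoch either outputs or has a block refused, and in the latter case the attempted blocks cost more than $B$, so $Y>B$. By Markov's inequality this has probability at most $\frac18$. The epoch outputs with probability at least $1-\frac18-0.02\ge\frac34$.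
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $t^*$ be the least $t\ge1$ with $2^t\ge KL^*$; as $KL^*>2$, we have $2^{t^*}\le2KL^*$. The epochs are independent, so by Proposition~\ref{prop:cost} epoch $t^*+i$ is reached with probability at most $4^{-i}$. In particular the algorithm stops almost surely. By Lemma~\ref{lem:facts}(b) and Proposition~\ref{prop:correct}, it outputs a wrong arm with probability at most $0.34\,\delta+0.02\,\delta<\delta$, so it is $\delta$-correct. Epoch $t$ uses at most $2^t$ pulls, so the expected number of pulls is at most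
\[
\sum_{t\le t^*}2^t+\sum_{i\ge1}2^{t^*+i}4^{-i}\le3\cdot2^{t^*}\le6KL^*. \qedhere
\]
\end{proof}

Theorems~\ref{thm:A} and~\ref{thm:B} are the two parts of the gap entropy conjecture.

\begin{thebibliography}{9}

\bibitem{EMM}
Even-Dar, Mannor, Mansour, 2006.

\bibitem{PE}
\emph{Pure Exploration Stochastic Multi-Armed Bandits},
\texttt{http://nas.iiis.tsinghua.edu.cn/\textasciitilde{}jianli/slides/bandit-cas2016.pdf}.

\end{thebibliography}
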